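\title{Purely imaginary roots of chromatic polynomials}

\begin{abstract}
We disprove the conjecture that a chromatic polynomial has no nonzero root on the imaginary axis: $\mathrm{i}\sqrt3$ is a root of the chromatic polynomial of an explicit simple graph on $56$ vertices, and every positive integer multiple of $\mathrm{i}\sqrt3$ is a chromatic root. More generally, for every non-real quadratic number $\alpha$ there is an integer $k\ge1$ such that $mk\alpha$ is a chromatic root for all integers $m\ge1$. The graphs consist of a vertex joined to a clique by several chains of cliques. For such graphs the vanishing of the chromatic polynomial reduces to a multiplicative identity, which we solve by telescoping.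
\end{abstract}

\section{Introduction}

Let $G$ be a finite loopless graph. A \emph{proper $q$-coloring} of $G$ assigns to each vertex one of $q$ colors so that adjacent vertices receive different colors. The \emph{chromatic polynomial} $P(G,q)$ is the polynomial whose value at each positive integer $q$ is the number of proper $q$-colorings of $G$. It is monic of degree $|V(G)|$ and has integer coefficients. (A graph with a loop has no proper coloring, so its polynomial would vanish identically.) We regard $q$ as a complex variable and call a complex number a \emph{chromatic root} if it is a zero of $P(G,q)$ for some finite loopless graph $G$. The following conjecture appears in the problem list \cite{problems}.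

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a finite loopless graph, $P(G,q)=0$ and $q\ne0$, then $\operatorname{Re}q\neq0$.}
\end{quote}

The simplest graphs agree with it. For the complete graph on $n$ vertices $P=q(q-1)\cdots(q-n+1)$, and for a tree $P=q(q-1)^{n-1}$; all these roots are real. For the cycle $C_n$ we have $P=(q-1)^n+(-1)^n(q-1)$, so the roots other than $1$ satisfy $(1-q)^{n-1}=1$. They lie on the circle $|q-1|=1$, which is tangent to the imaginary axis and meets it only at $0$. There are also whole half-lines free of chromatic roots: for a simple graph $G$ on $n$ vertices,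
\begin{equation}\label{eq:negative}
(-1)^nP(G,-y)>0\qquad\text{for all real } y>0 .
\end{equation}
This holds for the edgeless graph, where $P=q^n$, and it passes to $G$ by induction on the number of edges through the deletion--contraction formula $P(G,q)=P(G-e,q)-P(G/e,q)$, because $G/e$ (with parallel edges merged) has $n-1$ vertices.

There is also an arithmetic reason to believe the conjecture. Write $P(G,q)=A(q^2)+qB(q^2)$ with $A,B$ integer polynomials. For real $y\ne0$, the equation $P(G,\mathrm{i}y)=0$ says that $A(-y^2)=0$ and $B(-y^2)=0$. A purely imaginary root is thus a common root of two polynomials, a coincidence that one does not expect without a reason. For the same reason a counterexample cannot come from moving a root close to the axis; it needs an exact identity. Such identities exist.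

\begin{theorem}\label{thm:sqrt3}
For every integer $b\ge1$, the number $b\,\mathrm{i}\sqrt3$ is a chromatic root. The number $\mathrm{i}\sqrt3$ is a root of the chromatic polynomial of a simple graph on $56$ vertices. In particular, the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:quadratic}
Let $\alpha\in\mathbb C\setminus\mathbb R$ be algebraic of degree $2$ over $\mathbb Q$. Then there is an integer $k\ge1$ such that $mk\alpha$ is a chromatic root for every integer $m\ge1$.
\end{theorem}

\begin{corollary}\label{cor:lines}
\begin{enumerate}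
\item[(a)] For every positive rational $c$, infinitely many positive integer multiples of $\mathrm{i}\sqrt c$ are chromatic roots; so every imaginary quadratic field contains infinitely many purely imaginary chromatic roots. Conversely, a purely imaginary chromatic root of degree $2$ has the form $\pm\mathrm{i}\sqrt d$ with $d$ a positive integer.
\item[(b)] For every $m\in\mathbb Z$, negative $m$ included, there are infinitely many non-real chromatic roots with real part exactly $m$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:paths} introduces the graphs and reduces the equation $P(G,b\alpha)=0$ to an identity in $\alpha$ that does not involve $b$; two small examples there show the method. Section~\ref{sec:sqrt3} solves the identity by hand for $\alpha=\mathrm{i}\sqrt3$, Section~\ref{sec:quadratic} solves it for a suitable multiple of any non-real quadratic number, and Section~\ref{sec:lines} derives the corollary.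

\section{Clique paths and a criterion for roots}\label{sec:paths}

Suppose that two vertices $s,t$ are joined by subgraphs $H_1,\dots,H_J$ that share only $s$ and $t$. Let $I^{(j)}$ and $O^{(j)}$ count the extensions to $H_j$ of a coloring of $s,t$ with equal and with distinct colors. Then
\[
P(G,q)=q\Bigl[\prod_j I^{(j)}+(q-1)\prod_j O^{(j)}\Bigr],
\]
and $q$ is a root as soon as $\prod_j I^{(j)}/O^{(j)}=1-q$. To hit a prescribed $q$ we need a large supply of subgraphs whose ratio $I/O$ is known in closed form. Ordinary paths have only one parameter, their length. We gain parameters by replacing each internal vertex of a path, and also the terminal $t$, by a clique.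

Write $(q)_a=q(q-1)\cdots(q-a+1)$, with $(q)_0=1$; this is the number of ways to color a clique of size $a$ from $q$ available colors.

\begin{definition}
Let $\ell\ge0$ and let $a_1,\dots,a_\ell,b$ be positive integers; put $a_{\ell+1}=b$. A \emph{clique path of type $(a_1,\dots,a_\ell;b)$} consists of a vertex $s$ and disjoint cliques $V_1,\dots,V_\ell,V_{\ell+1}=T$ with $|V_i|=a_i$. The vertex $s$ is adjacent to all of $V_1$, every vertex of $V_i$ is adjacent to every vertex of $V_{i+1}$ for $1\le i\le\ell$, and there are no other edges. The cliques $V_1,\dots,V_\ell$ are \emph{internal}, and $T$ is the \emph{terminal clique}.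
\end{definition}

\begin{lemma}\label{lem:path}
For a clique path of type $(a_1,\dots,a_\ell;b)$ there are polynomials $I,O\in\mathbb Z[q]$ such that, for all large integers $q$, a color for $s$ and a proper $q$-coloring of $T$ extend to a proper coloring of the whole clique path in $I(q)$ ways if the color of $s$ is used on $T$, and in $O(q)$ ways if it is not. Put $\Delta=I-O$ and
\[
Z(q)=\prod_{i=1}^{\ell+1}\Bigl(1-\frac q{a_i}\Bigr).
\]
Then
\begin{equation}\label{eq:IO}
qO=b\Delta\,(Z-1),\qquad qI=b\Delta\Bigl(Z-1+\frac qb\Bigr),
\end{equation}
and $\Delta$ is a nonzero constant times a product of factors $q-j$ with $j\in\mathbb Z$.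
\end{lemma}

\begin{proof}
For $0\le i\le\ell$ let $I_i,O_i$ be the corresponding numbers for the shorter clique path $s,V_1,\dots,V_i$ with terminal clique $V_{i+1}$. For $i=0$ there is nothing to color and $s$ is adjacent to all of $V_1$, so $I_0=0$ and $O_0=1$. Let $i\ge1$, write $a=a_i$ and $a'=a_{i+1}$, let $C$ be the set of $a'$ colors on $V_{i+1}$, and let $\xi$ be the color of $s$. We color $V_i$ first; it must avoid $C$.

If $\xi\in C$, each of the $(q-a')_a$ colorings of $V_i$ avoids $\xi$, so $I_i=(q-a')_a\,O_{i-1}$. If $\xi\notin C$, then $a\,(q-a'-1)_{a-1}$ colorings of $V_i$ use $\xi$ (choose the vertex colored $\xi$, then color the others) and $(q-a'-1)_a$ do not. With $F_i=(q-a'-1)_{a-1}$ we have $(q-a')_a=(q-a')F_i$ and $(q-a'-1)_a=(q-a'-a)F_i$, hence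
\[
I_i=F_i\,(q-a')\,O_{i-1},\qquad O_i=F_i\bigl[a\,I_{i-1}+(q-a'-a)\,O_{i-1}\bigr].
\]
By induction $I=I_\ell$ and $O=O_\ell$ are well defined and are integer polynomials in $q$.

Neither $I$ nor $O$ need factor, but two linear combinations of them do. The first is the difference $\Delta_i=I_i-O_i$. Subtracting the two recurrences gives
\[
\Delta_i=F_i\bigl[a\,O_{i-1}-a\,I_{i-1}\bigr]=-a_iF_i\,\Delta_{i-1},
\]
and $\Delta_0=-1$, so $\Delta=(-1)^{\ell+1}\prod_{i\le\ell}a_i\prod_{i\le\ell}F_i$. This has the asserted form. The second is $S=bI+(q-b)O$, the number of extensions of a given coloring of $T$ when the color of $s$ is left free. Coloring $V_\ell,V_{\ell-1},\dots,V_1$ and then $s$, each part having to avoid only the colors of the preceding one, we find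
\[
S=(q-a_1)\prod_{i=1}^{\ell}(q-a_{i+1})_{a_i}=\prod_{i=1}^{\ell+1}(q-a_i)\prod_{i=1}^{\ell}F_i .
\]
Since $b\Delta=\prod_{i\le\ell+1}(-a_i)\prod_{i\le\ell}F_i$ and $-a_i(1-q/a_i)=q-a_i$, this says $S=b\Delta Z$. Finally, $S=b\Delta+qO=qI-(q-b)\Delta$, so $qO=S-b\Delta$ and $qI=S+(q-b)\Delta$, which is \eqref{eq:IO}.
\end{proof}

By \eqref{eq:IO}, the ratio $I/O=(Z-1+q/b)/(Z-1)$ depends on the path only through $Z$, and each clique contributes one linear factor to $Z$. Now set $q=b\alpha$. The terminal clique contributes $1-\alpha$, and an internal clique of size $a$ contributes $1-r\alpha$ with $r=b/a$. Any positive rational $r$ occurs once $b$ is divisible by its numerator. This is the purpose of a large terminal clique: at the price of replacing $\alpha$ by $b\alpha$, the parameters $r$ range over a dense set. For $\alpha\in\mathbb C\setminus\mathbb R$ we write throughout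
\[
w=1-\alpha,\qquad \rho(z)=\frac{z-1+\alpha}{z-1}=\frac{z-w}{z-1}\quad(z\ne1).
\]

\begin{proposition}\label{prop:criterion}
Let $\alpha\in\mathbb C\setminus\mathbb R$, let $R_1,\dots,R_J$ be finite multisets of positive rationals, and put $z_j=w\prod_{r\in R_j}(1-r\alpha)$. Suppose that
\begin{equation}\label{eq:criterion}
z_j\ne1\ \ (1\le j\le J)\qquad\text{and}\qquad\prod_{j=1}^J\rho(z_j)=w .
\end{equation}
Let $b\ge1$ be an integer with $b/r\in\mathbb Z$ for all $r\in\bigcup_jR_j$. Then $b\alpha$ is a root of $P(G,q)$, where $G$ is the simple graph in which a vertex $s$ is joined to a clique $T$ of size $b$ by $J$ clique paths sharing only $s$ and $T$, the $j$th having internal cliques of sizes $b/r$ $(r\in R_j)$ in any order.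
\end{proposition}

\begin{proof}
No $R_j$ is empty, since otherwise $z_j=w$ and $\rho(z_j)=0$, while $w\ne0$; so every path has an internal clique. Color $T$, then $s$ with one of the $b$ colors on $T$ or one of the $q-b$ others; the internal cliques of different paths are then colored independently. Thus, for large integers $q$,
\begin{equation}\label{eq:PG}
P(G,q)=(q)_b\Bigl[\,b\prod_jI^{(j)}+(q-b)\prod_jO^{(j)}\Bigr],
\end{equation}
and two polynomials that agree at all large integers are equal. Put $q_0=b\alpha$. Then $Z^{(j)}(q_0)=z_j\neq1$. All roots of $\Delta^{(j)}$ are integers and $q_0$ is not real, so $\Delta^{(j)}(q_0)\ne0$. By \eqref{eq:IO}, $O^{(j)}(q_0)\ne0$ and $I^{(j)}(q_0)=\rho(z_j)\,O^{(j)}(q_0)$. The bracket in \eqref{eq:PG} at $q_0$ therefore equals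
\[
\prod_jO^{(j)}(q_0)\cdot\bigl[\,b(1-\alpha)+(b\alpha-b)\bigr]=0.\qedhere
\]
\end{proof}

Condition \eqref{eq:criterion} does not involve $b$, so one identity yields a whole arithmetic progression of roots along a ray.

\begin{example}\label{ex:C4}
Let $\alpha=(3+\mathrm{i}\sqrt3)/2$, so that $w^2+w+1=0$ and $w^3=1$. Take $R_1=R_2=\{1\}$. Then $z_1=z_2=w^2$ and
\[
\rho(w^2)=\frac{w^2-w}{w^2-1}=\frac{w}{w+1}=-\frac1w,\qquad \rho(w^2)^2=w^{-2}=w .
\]
So $b\alpha$ is a chromatic root for all $b\ge1$. For $b=1$ the graph is $C_4$, with $P=q(q-1)(q^2-3q+3)$. For $b=2$ both paths have type $(2;2)$, with $I=(q-2)(q-3)$ and $O=(q-3)(q-4)$, and the bracket in \eqref{eq:PG} is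
\[
(q-2)(q-3)^2\bigl[2(q-2)+(q-4)^2\bigr]=(q-2)(q-3)^2(q^2-6q+12),
\]
which vanishes at $3+\mathrm{i}\sqrt3=2\alpha$.
\end{example}

The next example contains the idea of the proof of Theorem~\ref{thm:quadratic}. If $z$ is linear in $\alpha$ with rational coefficients, then $\rho(z)$ is a quotient of two such linear expressions, and several quotients can be made to telescope.

\begin{example}\label{ex:3i}
Let $\alpha=\mathrm{i}$. Then $w^2=-2\mathrm{i}$, so $w^4=-4$ is rational. Take $R_0=\{1,1,1\}$ and $R_j=\{1,1,1,j/4\}$ for $1\le j\le4$. Then $z_j=-4(1-j\mathrm{i}/4)=-4+j\mathrm{i}$, and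
\[
\prod_{j=0}^4\rho(z_j)=\prod_{j=0}^4\frac{-5+(j+1)\mathrm{i}}{-5+j\mathrm{i}}=\frac{-5+5\mathrm{i}}{-5}=1-\mathrm{i}=w .
\]
The values of $r$ are $1,\frac14,\frac12,\frac34$, and $b/r$ is an integer for all of them exactly when $3\mid b$. Hence $3m\mathrm{i}$ is a chromatic root for every $m\ge1$, which already refutes the conjecture. For $b=3$ each of the five paths has three internal triangles, and four of them have one more internal clique, of size $12$, $6$, $4$, $3$; the graph has $1+3+5\cdot9+25=74$ vertices.
\end{example}

\section{The root $\mathrm{i}\sqrt3$}\label{sec:sqrt3}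

Let $\lambda=\mathrm{i}\sqrt3$ and $\alpha=\lambda$, so $\lambda^2=-3$, $w=1-\lambda$ and $(1+\lambda)(1-\lambda)=4$. Again a power of $w$ is rational:
\[
w^2=-2(1+\lambda),\qquad w^3=-8 .
\]
The method of Example~\ref{ex:3i}, with $z_j=w^3(1-j\lambda/8)=-8+j\lambda$ for $0\le j\le8$, satisfies \eqref{eq:criterion}, but the parameters $r=\frac38,\frac58,\frac78$ force $105\mid b$. To allow $b=1$ we may use only reciprocals of integers for $r$, and we telescope in a different way. Adding the element $1$ to a multiset multiplies $z$ by $w$, and $\rho(z)=w\,(z/w-1)/(z-1)$. Hence, if none of $z,wz,w^2z$ equals $1$,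
\begin{equation}\label{eq:triple}
\rho(z)\rho(wz)\rho(w^2z)=w^3\,\frac{z/w-1}{z-1}\cdot\frac{z-1}{wz-1}\cdot\frac{wz-1}{w^2z-1}=-8\,\frac{z/w-1}{-8\,z/w-1}.
\end{equation}
Runs of length three are the natural choice, because then the right side is a rational Möbius function of $z/w$ and no new irrational factor appears.

\begin{proof}[Proof of Theorem~\ref{thm:sqrt3}]
Put $g=1-\lambda/2$, the factor belonging to $r=\frac12$. Then
\[
wg=-\tfrac12-\tfrac32\lambda,\qquad g^2=\tfrac14-\lambda,\qquad g^3=-\tfrac54-\tfrac98\lambda .
\]
We apply Proposition~\ref{prop:criterion} to nine multisets: the three of the first group below once each, and the three of the second group twice each.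
\[
\begin{array}{lll@{\qquad}lll}
\{1,\tfrac12\} & w^2g&=-5-\lambda & \{\tfrac12,\tfrac12,\tfrac12\} & wg^3&=\tfrac18(-37+\lambda)\\[3pt]
\{1,1,\tfrac12\} & w^3g&=-8+4\lambda & \{1,\tfrac12,\tfrac12,\tfrac12\} & w^2g^3&=\tfrac14(-17+19\lambda)\\[3pt]
\{1,1,1,\tfrac12\} & w^4g&=4+12\lambda & \{1,1,\tfrac12,\tfrac12,\tfrac12\} & w^3g^3&=10+9\lambda
\end{array}
\]
Next to each multiset stands its value $z$; in each group a value is $w$ times the one above it. No value is real, so none equals $1$.

For the first group, \eqref{eq:triple} with $z/w=wg$ gives
\[
-8\,\frac{wg-1}{-8wg-1}=\frac{-8\cdot(-\frac32)(1+\lambda)}{3+12\lambda}=\frac{4(1+\lambda)}{1+4\lambda}=\frac{4(1+\lambda)}{(2+\lambda)^2},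
\]
because $(2+\lambda)^2=4+4\lambda-3$. For the second group, $z/w=g^3$ gives
\[
-8\,\frac{g^3-1}{-8g^3-1}=\frac{-8\cdot(-\frac98)(2+\lambda)}{9+9\lambda}=\frac{2+\lambda}{1+\lambda}.
\]
Using the second group twice cancels the factor $(2+\lambda)^2$, and the product of all nine values of $\rho$ is
\[
\frac{4(1+\lambda)}{(2+\lambda)^2}\cdot\frac{(2+\lambda)^2}{(1+\lambda)^2}=\frac4{1+\lambda}=1-\lambda=w .
\]
Every $r$ is $1$ or $\frac12$, so $b/r\in\mathbb Z$ for all $b\ge1$, and $b\lambda$ is a chromatic root.

For $b=1$ the terminal clique is a single vertex $t$, and $G$ consists of $s$ and $t$ joined by nine clique paths with internal clique sizes $(1,2)$, $(1,1,2)$, $(1,1,1,2)$ once each and $(2,2,2)$, $(1,2,2,2)$, $(1,1,2,2,2)$ twice each. It has $2+(3+4+5)+2(6+7+8)=56$ vertices, and $P(G,\mathrm{i}\sqrt3)=0$.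
\end{proof}

\section{Multiples of non-real quadratic numbers}\label{sec:quadratic}

For $\alpha\in\mathbb C\setminus\mathbb R$ let $\mathcal Z$ be the set of all numbers $w\prod_{r\in R}(1-r\alpha)$ with $R$ a finite multiset of positive rationals, and let $\mathcal Y$ be the set of all finite products of numbers $\rho(z)$ with $z\in\mathcal Z\setminus\{1\}$. The set $\mathcal Z$ does not contain $0$; it is closed under multiplication by $1-\sigma\alpha$ for rational $\sigma\ge0$, and it is closed under products, because the second factor $w$ is of the form $1-r\alpha$ with $r=1$.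

Suppose $w\in\mathcal Y$. Then \eqref{eq:criterion} holds for some multisets $R_1,\dots,R_J$. If $k$ is the least common multiple of the numerators of all their elements, then $mk/r\in\mathbb Z$ for each such element $r$ and each $m\ge1$, and Proposition~\ref{prop:criterion} shows that $mk\alpha$ is a chromatic root. So the task is to prove $w\in\mathcal Y$.

In Example~\ref{ex:3i} the negative integer $-4\in\mathcal Z$ let us pass from $1-\tau\alpha$ to $1-(\tau+\frac15)\alpha$, and five such steps led from $\tau=0$ to $\tau=1$. In general no power of $w$ is rational. We shall still find rational numbers in $\mathcal Z$, but not necessarily integers, and then the steps from a single one may miss $\tau=1$. We first determine which families of rationals suffice, and then construct such a family.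

\subsection{Walking from $0$ to $1$}

In this subsection $\alpha$ is any non-real number.

\begin{lemma}\label{lem:step}
Let $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<0$ or $\zeta>1$, and let $h=1/(1-\zeta)$. Then for every rational $\tau\ge0$,
\[
\frac{1-(\tau+h)\alpha}{1-\tau\alpha}\in\mathcal Y .
\]
\end{lemma}

\begin{proof}
Put $\sigma=\tau(\zeta-1)/\zeta$. The hypothesis on $\zeta$ says that $\zeta-1$ and $\zeta$ have the same sign, so $\sigma\ge0$ and $z=\zeta(1-\sigma\alpha)\in\mathcal Z$. We have $z-1=(\zeta-1)(1-\tau\alpha)$, which is nonzero because $\alpha$ is not real, and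
\[
z-1+\alpha=(\zeta-1)\Bigl(1-\tau\alpha+\frac{\alpha}{\zeta-1}\Bigr)=(\zeta-1)\bigl(1-(\tau+h)\alpha\bigr).
\]
The quotient in the lemma is $\rho(z)$.
\end{proof}

Thus $\zeta<0$ gives a forward step $h>0$, and $\zeta>1$ a backward step $h<0$; a step may start only at a point $\tau\ge0$, since clique sizes are positive. To describe when the steps reach $1$, recall that for a prime $p$ and a nonzero rational $x$ the valuation $v_p(x)$ is the exponent of $p$ in $x$, with $v_p(0)=\infty$. It satisfies $v_p(xy)=v_p(x)+v_p(y)$ and $v_p(x+y)\ge\min\{v_p(x),v_p(y)\}$, with equality when $v_p(x)\ne v_p(y)$, and $x$ is an integer if and only if $v_p(x)\ge0$ for all $p$.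

There are two obstructions. If some prime $p$ divides the denominator of every available $\zeta$, then $v_p(h)=-v_p(1-\zeta)=-v_p(\zeta)>0$ for every step, and no sum of steps equals $1$. And forward steps alone may overshoot: $\frac23$ and $\frac35$ generate the group $\frac1{15}\mathbb Z$, which contains $1$, but $10n_1+9n_2=15$ has no solution in nonnegative integers. These are the only obstructions.

\begin{lemma}\label{lem:walk}
Let $\zeta_1,\dots,\zeta_N\in\mathcal Z\cap\mathbb Q$, each negative or greater than $1$, with both kinds occurring. Suppose that for each prime $p$ some $i$ has $v_p(\zeta_i)\ge0$. Then $w\in\mathcal Y$.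
\end{lemma}

\begin{proof}
Let $h_i=1/(1-\zeta_i)$ and $H=\sum_i\mathbb Zh_i$. Clearing denominators turns $H$ into a nonzero subgroup of $\mathbb Z$, so $H=\gamma\mathbb Z$ for a positive rational $\gamma$. Fix a prime $p$ and an index $i$ with $v_p(\zeta_i)\ge0$. Then $v_p(1-\zeta_i)\ge0$, so $v_p(h_i)\le0$; and $h_i\in\gamma\mathbb Z$ gives $v_p(\gamma)\le v_p(h_i)\le0$. As this holds for all $p$, the number $1/\gamma$ is an integer, so $1\in H$. Write $1=\sum_in_ih_i$ with $n_i\in\mathbb Z$.

We can make all $n_i\ge0$. If $n_i<0$, pick $j$ with $h_j$ of sign opposite to $h_i$. The positive rational $-h_i/h_j$ is $B/A$ with positive integers $A,B$, so $Ah_i+Bh_j=0$. Adding $|n_i|$ times this relation makes $n_i$ nonnegative and decreases no coefficient. Repeat for each negative coefficient.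

Now start at $\tau=0$ and take $n_i$ steps $\tau\mapsto\tau+h_i$ for each $i$, all forward steps before all backward steps. The walk increases from $0$ and then decreases to its endpoint $1$, so it visits only rationals $\tau\ge0$. By Lemma~\ref{lem:step} each step gives an element of $\mathcal Y$, and their product telescopes to $(1-\alpha)/(1-0\cdot\alpha)=w$.
\end{proof}

\subsection{Rational elements of $\mathcal Z$}

From now on assume that
\begin{equation}\label{eq:normal}
\operatorname{Im}\alpha>0,\qquad \alpha^2=t\alpha-n\ \text{ with } t,n\in\mathbb Z,\ n>0,\qquad \gcd(1-t,n)=1 .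
\end{equation}
The proof of Theorem~\ref{thm:quadratic} will reduce the general case to this one. Here $\alpha+\bar\alpha=t$ and $\alpha\bar\alpha=n$. Every $\beta\in\mathcal Z$ lies in $\mathbb Q(\alpha)$ and so has the form $\beta=x-y\alpha$ with unique $x,y\in\mathbb Q$. For such $\beta$ put
\[
L(\beta)=x-ty,\qquad N(\beta)=\beta\bar\beta=x^2-txy+ny^2 .
\]
The map $L$ is $\mathbb Q$-linear, both $L(\beta)$ and $N(\beta)$ are rational, and $\bar\alpha=t-\alpha$ gives
\begin{equation}\label{eq:conj}
\bar\beta=L(\beta)+y\alpha .
\end{equation}
This suggests how to make $\beta$ rational: multiply it by $\bar\beta/L(\beta)$, which has the form $1-r\alpha$ with $r=-y/L(\beta)$ rational. The difficulty is that $r$ must be positive. That is a condition on the argument of $\beta$, and we arrange it by first rotating $\beta$ with further factors $1-u\alpha$.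

Let $\varphi=\arg\alpha\in(0,\pi)$. For real $u>0$ the number $1-u\alpha$ lies in the lower half-plane; write its argument as $-\psi(u)$ with $\psi(u)\in(0,\pi)$. From
\[
\cot\psi(u)=\frac{1-u\operatorname{Re}\alpha}{u\operatorname{Im}\alpha}=\frac1{u\operatorname{Im}\alpha}-\cot\varphi
\]
we see that $\cot\psi(u)$ decreases continuously from $+\infty$ to $\cot(\pi-\varphi)$, so $\psi\colon(0,\infty)\to(0,\pi-\varphi)$ is a continuous increasing bijection. Moreover,
\begin{equation}\label{eq:dist}
|1-u\alpha|\ge\frac{|\operatorname{Im}((1-u\alpha)\bar\alpha)|}{|\alpha|}=\frac{\operatorname{Im}\alpha}{|\alpha|}=\sin\varphi .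
\end{equation}
One factor rotates by less than $\pi-\varphi$. Fix an integer $M>2\pi/(\pi-\varphi)$, so that $M$ equal factors can rotate by any angle up to a full turn; $M$ depends only on $\alpha$.

\begin{lemma}\label{lem:rational}
Let $\beta_0\in\mathcal Z$, and let $D$ be a set of positive rationals that is dense in $(0,\infty)$. Then there is $u\in D$ such that $\beta=\beta_0(1-u\alpha)^M$ has $L(\beta)<0$ and
\[
\zeta=\frac{N(\beta)}{L(\beta)}\in\mathcal Z\cap\mathbb Q,\qquad \zeta<0,\qquad |\zeta|\ge|\beta_0|(\sin\varphi)^{M+1}.
\]
\end{lemma}

\begin{proof}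
Let $\theta_0$ be an argument of $\bar\beta_0$, and choose $\delta\in(0,2\pi]$ with $\theta_0+\delta\equiv(\varphi+\pi)/2$ modulo $2\pi$. Since $\delta/M\in(0,\pi-\varphi)$ is a value of $\psi$, the open set of $u>0$ with $|M\psi(u)-\delta|<(\pi-\varphi)/2$ is nonempty, and it contains some $u\in D$. For this $u$ the argument $\theta_0+M\psi(u)$ of $\bar\beta$ lies in $(\varphi,\pi)$ modulo $2\pi$. Hence $-\bar\beta$ has an argument in $(-(\pi-\varphi),0)$, and this argument is $-\psi(r)$ for some real $r>0$. So $-\bar\beta=\kappa(1-r\alpha)$ with real $\kappa>0$. Write $\beta=x-y\alpha$. As $1$ and $\alpha$ are linearly independent over $\mathbb R$, comparison with \eqref{eq:conj} gives $L(\beta)=-\kappa<0$ and $y=\kappa r$. Thus $r=-y/L(\beta)$ is a positive \emph{rational}, $1-r\alpha=\bar\beta/L(\beta)$, and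
\[
\zeta=\frac{\beta\bar\beta}{L(\beta)}=\beta(1-r\alpha)=\beta_0(1-u\alpha)^M(1-r\alpha)\in\mathcal Z .
\]
It is a negative rational because $N(\beta)>0>L(\beta)$, and the bound on $|\zeta|$ follows from \eqref{eq:dist}.
\end{proof}

The freedom in $\beta_0$ and $D$ now removes the two obstructions. A large $\beta_0$ gives $\zeta<-1$, whose square provides a backward step. For the obstruction at a prime $p$ we must keep $p$ out of the denominator of $N(\beta)/L(\beta)$, that is, keep $L(\beta)$ prime to $p$; we do this by rotating with factors congruent to $1$ modulo $p$.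

\begin{lemma}\label{lem:supply}
Assume \eqref{eq:normal}.
\begin{enumerate}
\item[(a)] There is $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<-1$.
\item[(b)] For each prime $p$ there is $\zeta\in\mathcal Z\cap\mathbb Q$ with $\zeta<0$ and $v_p(\zeta)\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\beta_0=w(1-U\alpha)$ with $U$ a positive integer so large that $|\beta_0|(\sin\varphi)^{M+1}>1$; this is possible because $M$ does not depend on $U$. Apply Lemma~\ref{lem:rational} with $D$ the set of all positive rationals.

(b) We have $w=1-\alpha$ and $w^2=(1-n)-(2-t)\alpha$, so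
\[
L(w)=1-t,\qquad L(w^2)=1-n-t(2-t)=(1-t)^2-n .
\]
If $p\nmid1-t$ take $\beta_0=w$. If $p\mid1-t$, then $p\nmid n$ by \eqref{eq:normal}, and we take $\beta_0=w^2$. In both cases $\beta_0\in\mathcal Z$ and $L(\beta_0)$ is an integer not divisible by $p$.

Let $\mathbb Z_{(p)}=\{x\in\mathbb Q:v_p(x)\ge0\}$, the ring of fractions with denominator prime to $p$, and let $\Lambda=\mathbb Z_{(p)}+\mathbb Z_{(p)}\alpha$. Since $\alpha^2=t\alpha-n$ with integers $t,n$, the set $\Lambda$ is a ring, and $L$ and $N$ map $\Lambda$ into $\mathbb Z_{(p)}$. Let $D$ be the set of positive elements of $p\mathbb Z_{(p)}$. It is dense in $(0,\infty)$, as it contains all fractions $pA/(p+1)^e$ with integers $A,e\ge1$. Take $u\in D$, $\beta$ and $\zeta$ as in Lemma~\ref{lem:rational}. Since $u\alpha\in p\Lambda$, the binomial theorem gives $(1-u\alpha)^M=1+p\eta$ with $\eta\in\Lambda$. Then $\beta=\beta_0+p\beta_0\eta\in\Lambda$ and $L(\beta)=L(\beta_0)+pL(\beta_0\eta)$, so $v_p(L(\beta))=0$. Therefore $v_p(\zeta)=v_p(N(\beta))\ge0$.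
\end{proof}

The condition $\gcd(1-t,n)=1$ is used only in choosing $\beta_0$. If $p$ divided both $1-t$ and $n$, then $\alpha^2\equiv\alpha$ and $w^2\equiv w$ modulo $p\Lambda$, so $L(w^e)\equiv 1-t\equiv0$ for every $e\ge1$, and no power of $w$ could serve.

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:quadratic}]
We first reduce to \eqref{eq:normal}. Chromatic polynomials have real coefficients, so the theorem for $\bar\alpha$ implies the theorem for $\alpha$, and we may assume $\operatorname{Im}\alpha>0$. If the theorem holds for $K\alpha$ with constant $k$, where $K\ge1$ is an integer, it holds for $\alpha$ with constant $kK$. Write $\alpha^2=t'\alpha-n'$ with $t',n'\in\mathbb Q$; the roots of this quadratic are $\alpha$ and $\bar\alpha$, so $n'=|\alpha|^2>0$. If $K$ is a common denominator of $t'$ and $n'$, then $\alpha_0=K\alpha$ satisfies $\alpha_0^2=t_0\alpha_0-n_0$ with integers $t_0=Kt'$ and $n_0=K^2n'>0$. The number $n_0\alpha_0$ satisfies the same kind of equation with $t=n_0t_0$ and $n=n_0^3$. A prime dividing $n$ divides $t$, hence does not divide $1-t$. So we may assume \eqref{eq:normal}.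

Let $\zeta_1<-1$ be as in Lemma~\ref{lem:supply}(a) and put $\zeta_2=\zeta_1^2>1$, which lies in $\mathcal Z$ because $\mathcal Z$ is closed under products. Only finitely many primes $p$ have $v_p(\zeta_1)<0$; for each of them adjoin a number from Lemma~\ref{lem:supply}(b). In the resulting finite family, $\zeta_1$ is negative, $\zeta_2$ exceeds $1$, the other members are negative, and every prime $p$ has a member with $v_p\ge0$, namely $\zeta_1$ or the number adjoined for $p$. Lemma~\ref{lem:walk} gives $w\in\mathcal Y$, and the theorem follows as explained at the beginning of this section.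
\end{proof}

\begin{remark}
That $\alpha$ has degree $2$ is used only in Lemmas~\ref{lem:rational} and~\ref{lem:supply}, where it makes $r$ and $\zeta$ rational through \eqref{eq:conj}. That $\alpha$ is not real is used for $\Delta(b\alpha)\ne0$, for $1-\tau\alpha\ne0$ and for the rotation by $\psi$; it cannot be dropped, since by \eqref{eq:negative} no positive multiple of $-\sqrt2$ is a chromatic root. The multiplier $k$ cannot always be $1$: chromatic roots are algebraic integers, and $\mathrm{i}/2$, with minimal polynomial $q^2+\frac14$, is not one.
\end{remark}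

\section{Roots on vertical lines}\label{sec:lines}

\begin{proof}[Proof of Corollary~\ref{cor:lines}]
(a) The number $\mathrm{i}\sqrt c$ is a non-real root of $q^2+c$, hence of degree $2$, and Theorem~\ref{thm:quadratic} gives infinitely many positive integer multiples of it that are chromatic roots. An imaginary quadratic field is $\mathbb Q(\mathrm{i}\sqrt d)$ for some positive integer $d$, and it contains these multiples for $c=d$.

Conversely, let $\theta$ be a purely imaginary chromatic root of degree $2$. As a root of a monic integer polynomial, $\theta$ is an algebraic integer, so by Gauss's lemma its monic minimal polynomial has integer coefficients. The roots of that polynomial are $\theta$ and $\bar\theta=-\theta$, so it equals $q^2+d$ with $d=|\theta|^2$ a positive integer, and $\theta=\pm\mathrm{i}\sqrt d$.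

(b) Let $G'$ be obtained from $G$ by adding a vertex adjacent to all vertices of $G$. The new vertex can be colored in $q$ ways, and then $G$ must be colored with the other $q-1$ colors, so $P(G',q)=q\,P(G,q-1)$. Hence if $\theta$ is a chromatic root, so is $\theta+e$ for every integer $e\ge0$. This shift moves roots only to the right, so we start from roots arbitrarily far to the left. Fix an integer $d\ge1$ and apply Theorem~\ref{thm:quadratic} to $\alpha=-1+\mathrm{i}\sqrt d$, a non-real root of $(q+1)^2+d$: for some $k\ge1$, the number $-jk+jk\,\mathrm{i}\sqrt d$ is a chromatic root for every $j\ge1$. Given $m\in\mathbb Z$, take any $j\ge1$ with $jk+m\ge0$ and shift by $e=jk+m$. This gives the chromatic root $m+jk\,\mathrm{i}\sqrt d$, which is non-real with real part $m$. All large $j$ qualify, and different $j$ give different roots.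
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Problems from the Workshop on the Tutte Polynomial},
\texttt{http://tutte2015.ma.rhul.ac.uk/files/2015/02/problems.pdf}.

\end{thebibliography}
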